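# Sacks forcing collapses the continuum only to a regular cardinal

## 1. The value of $|\mathfrak c^V|$ in a Sacks extension

Let $\mathbb S$ be Sacks forcing, the set of all perfect subsets of ${}^\omega2$ ordered by inclusion. Let $\mathfrak c=2^{\aleph_0}$ be computed in the ground model $V$.

**Theorem A (ZFC).** If $G$ is $\mathbb S$-generic over $V$, then in $V[G]$
$$|\mathfrak c^V|=\operatorname{cf}(\mathfrak b^V)=\operatorname{cf}(\mathfrak d^V).$$
In particular, $|\mathfrak c^V|$ is regular in $V[G]$.

To unpack this, recall that for $f,g\in{}^\omega\omega$ one writes $f\le^*g$ if $f(k)\le g(k)$ for all but finitely many $k$. The number $\mathfrak b$ is the least size of a family that is unbounded, meaning that no single $g$ satisfies $f\le^*g$ for all its members $f$. The number $\mathfrak d$ is the least size of a family that is dominating, meaning that every $g$ satisfies $g\le^*f$ for some member $f$. One has $\omega_1\le\mathfrak b\le\mathfrak d\le\mathfrak c$. In $V[G]$ the objects $\mathfrak b^V,\mathfrak d^V,\mathfrak c^V$ are still ordinals, but they may have stopped being cardinals. The theorem compares the *cardinality* of one of these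 ordinals with the *cofinalities* of the other two, all computed in $V[G]$.

Say that Sacks forcing *collapses the continuum to $\lambda$* if $\lambda<\mathfrak c$, $\lambda$ is a cardinal in $V^{\text{r.o.}(\mathbb S)}$, and $|\mathfrak c^V|=\lambda$ holds there. Here $V^{\text{r.o.}(\mathbb S)}$ is the generic extension by the regular open algebra of $\mathbb S$, that is, the extension by $\mathbb S$.

**Corollary 1.** If Sacks forcing collapses the continuum to $\lambda$, then $\lambda=\operatorname{cf}(\mathfrak b^V)$ in $V^{\text{r.o.}(\mathbb S)}$, and so $\lambda$ is regular there. Hence it is not consistent with ZFC that Sacks forcing collapses the continuum to a cardinal that is singular in the extension.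

The corollary is immediate, because the cofinality of a limit ordinal is always a regular cardinal. It answers a question whose source is given as "Miroslav Repický", http://2nifoia.257.cz/manakin/bitstream/handle/10338.dmlcz/119388/CommentatMathUnivCarolRetro_44-2003-2_10.pdf. The partial results stated with the question are that $\lambda$ is regular in the extension if $\mathfrak c$ is regular, and also if $\mathfrak d=\mathfrak c$. The second applies in particular under MA(countable), Martin's axiom for countable posets and fewer than $\mathfrak c$ dense sets; this axiom implies $\mathfrak d=\mathfrak c$ but does not imply that $\mathfrak c$ is regular. Theorem A has no hypothesis on $\mathfrak c$, $\mathfrak d$ or MA.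

Some simple cases show what is being claimed.

* Under CH the theorem reads $|\omega_1^V|=\operatorname{cf}(\omega_1^V)$. Every generic extension satisfies this: both sides are $\omega_1$ if $\omega_1^V$ is preserved, and both are $\omega$ if it is collapsed. So under CH the theorem has no content.
* Suppose $\mathfrak b=\omega_1$ in $V$. Lemma 4 below says that $\omega_1^V$ keeps uncountable cofinality, so the theorem gives $|\mathfrak c^V|=\omega_1$, however large $\mathfrak c$ is.
* Suppose $\mathfrak b=\omega_1$ and $\mathfrak d=\omega_2$ in $V$. The theorem says that the regular cardinal $\omega_2^V$ acquires cofinality $\omega_1$. So $\operatorname{cf}$ in the theorem cannot be computed in $V$, and the cofinal maps that realize it need not lie in $V$. This will be the main difficulty.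

## 2. Sequences that escape every function from some point on

Both equalities in Theorem A come from one statement, which uses only the following feature of $\mathfrak b$ and $\operatorname{cf}(\mathfrak d)$.

**Definition.** Let $\kappa$ be an infinite regular cardinal of $V$. A *$\kappa$-sequence* is a sequence $\langle f_\alpha:\alpha<\kappa\rangle\in V$ of strictly increasing functions in ${}^\omega\omega$ such that for each $g\in{}^\omega\omega$ there is $\alpha_g<\kappa$ with $f_\alpha\not\le^*g$ for all $\alpha\in[\alpha_g,\kappa)$.

**Theorem B (ZFC).** If there is a $\kappa$-sequence in $V$, then $V[G]\models|\mathfrak c^V|=\operatorname{cf}(\kappa)$.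

**Theorem B implies Theorem A.** The purpose of this step is to produce a $\kappa$-sequence for $\kappa=\mathfrak b$ and one for $\kappa=\operatorname{cf}(\mathfrak d)$. These also serve as examples of the definition.

*The case $\kappa=\mathfrak b$.* Let $\{h_\xi:\xi<\mathfrak b\}$ be unbounded. By recursion choose $f_\alpha$ strictly increasing with $f_\beta\le^*f_\alpha$ for all $\beta<\alpha$ and $h_\alpha\le^*f_\alpha$. This is possible because fewer than $\mathfrak b$ functions have a common $\le^*$-bound, and a bound may be enlarged to a strictly increasing function. The sequence is $\le^*$-increasing and unbounded. It follows that $\mathfrak b$ is regular: a cofinal subsequence of length $\operatorname{cf}(\mathfrak b)$ is still unbounded, so $\operatorname{cf}(\mathfrak b)\ge\mathfrak b$. Given $g$, pick $\alpha_g$ with $f_{\alpha_g}\not\le^*g$. If $\alpha\ge\alpha_g$ and $f_\alpha\le^*g$, then $f_{\alpha_g}\le^*f_\alpha\le^*g$, a contradiction. So this is a $\mathfrak b$-sequence.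

*The case $\kappa=\operatorname{cf}(\mathfrak d)$.* Let $\{g_\xi:\xi<\mathfrak d\}$ be dominating and let $\langle d_\alpha:\alpha<\kappa\rangle$ be increasing and cofinal in $\mathfrak d$. The family $\{g_\xi:\xi<d_\alpha\}$ has fewer than $\mathfrak d$ members, so it is not dominating, and there is $f_\alpha$ with $f_\alpha\not\le^*g_\xi$ for all $\xi<d_\alpha$. Enlarging $f_\alpha$ preserves this, so let $f_\alpha$ be strictly increasing. Given $g$, choose $\xi$ with $g\le^*g_\xi$ and then $\alpha_g$ with $\xi<d_{\alpha_g}$. If $\alpha\ge\alpha_g$ and $f_\alpha\le^*g$, then $f_\alpha\le^*g_\xi$ with $\xi<d_\alpha$, a contradiction.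

Theorem B now gives $|\mathfrak c^V|=\operatorname{cf}(\mathfrak b^V)$ and $|\mathfrak c^V|=\operatorname{cf}(\operatorname{cf}^V(\mathfrak d))$ in $V[G]$. The latter equals $\operatorname{cf}(\mathfrak d^V)$ in $V[G]$, since $\operatorname{cf}^V(\mathfrak d)$ maps increasingly and cofinally into $\mathfrak d^V$. $\square$

Two facts about an arbitrary $\kappa$-sequence will be used.

* *$\kappa$ is uncountable.* Countably many functions have a common $\le^*$-bound $g$, so for $\kappa=\omega$ no $\alpha_g$ could exist.
* *$\kappa\le\mathfrak c$.* Taking $g=f_\alpha$, we see that the function $f_\alpha$ occurs only at indices below $\alpha_{g}$. So each function occurs fewer than $\kappa$ times, and since $\kappa$ is regular there are $\kappa$ distinct functions in the sequence.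

## 3. Perfect trees, amalgamation and fusion

We identify a perfect set with its tree of finite initial segments. A condition is then a *perfect tree*: a nonempty $p\subseteq{}^{<\omega}2$, closed under initial segments, in which every node has two incomparable extensions. The order is $q\le p$ iff $q\subseteq p$. A node $t\in p$ is *splitting* if $t^\frown0,t^\frown1\in p$. For $t\in p$ put
$$p[t]=\{u\in p:u\subseteq t\text{ or }t\subseteq u\}.$$
If $r\le q$, every splitting node of $r$ is a splitting node of $q$. Also $|\mathbb S|=\mathfrak c$.

**Example.** For infinite $A\subseteq\omega$ let $p_A=\{t\in{}^{<\omega}2:t(j)=0\text{ for all }j\notin A\}$. This is a condition, and its splitting nodes are exactly its nodes with length in $A$. If $A'\subseteq A$ then $p_{A'}\le p_A$. If $A\cap B$ is finite, then $p_A$ and $p_B$ are incompatible, since a common extension would have splitting nodes of infinitely many lengths, all in $A\cap B$.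

**Lemma 2 (Amalgamation).** Let $p\in\mathbb S$, $l<\omega$, and let $q_t\le p[t]$ be a condition for each $t\in p\cap{}^l2$. Then $q=\bigcup_tq_t$ is a condition, $q\le p$, $q\cap{}^{\le l}2=p\cap{}^{\le l}2$, and $q[t]=q_t$ for all $t\in p\cap {}^l2$.

*Proof.* The set $q$ is a union of perfect trees, hence a perfect tree, and $q\subseteq p$. A condition below $p[t]$ must contain $t$ and all its initial segments, and every node of $p$ of length at most $l$ is an initial segment of some $t\in p\cap{}^l2$. So $p$ and $q$ agree up to level $l$. A node of $q$ comparable with $t$ is either an initial segment of $t$ or an extension of $t$, and a proper extension of $t$ cannot lie in $q_s$ for another $s$ of length $l$. So $q[t]=q_t$. $\square$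

**Lemma 3 (Fusion).** Let $p_0\ge p_1\ge\cdots$ be conditions and $0=l_0<l_1<\cdots$ such that for all $k$

* $p_{k+1}\cap{}^{\le l_{k+1}}2=p_k\cap{}^{\le l_{k+1}}2$, and
* every $t\in p_k\cap{}^{l_k}2$ has at least two extensions in $p_k\cap{}^{l_{k+1}}2$.

Then $r=\bigcap_kp_k$ is a condition, and $r\cap{}^{\le l_{k+1}}2=p_k\cap{}^{\le l_{k+1}}2$ for all $k$.

*Proof.* By the first hypothesis all $p_j$ with $j\ge k$ agree on ${}^{\le l_{k+1}}2$, which gives the last statement. So a node of $r$ of length less than $l_{k+1}$ has an extension of length $l_{k+1}$ in $p_k$, hence in $r$: the tree $r$ has no terminal nodes. Any node of $r$ extends to a node $t\in r\cap{}^{l_k}2$ for some $k$. Since $t\in p_k$, it has two extensions in $p_k\cap{}^{l_{k+1}}2=r\cap{}^{l_{k+1}}2$. So $r$ is perfect. $\square$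

**Lemma 4.** Given $p\in\mathbb S$ and names $\dot\tau_k$ ($k<\omega$) for ordinals, there are $q\le p$ and $l_1<l_2<\cdots$ such that for every $k$ and every $t\in q\cap{}^{l_{k+1}}2$ the condition $q[t]$ decides $\dot\tau_k$. Hence every countable set of ordinals in $V[G]$ is covered by a set in $V$ that is countable in $V$, and every ordinal of uncountable cofinality in $V$ has uncountable cofinality in $V[G]$.

*Proof.* Let $p_0=p$, $l_0=0$. Given $p_k,l_k$, choose $l_{k+1}>l_k$ so large that each of the finitely many $t\in p_k\cap{}^{l_k}2$ has two extensions in $p_k\cap{}^{l_{k+1}}2$. For $t\in p_k\cap{}^{l_{k+1}}2$ choose $q_t\le p_k[t]$ deciding $\dot\tau_k$, and let $p_{k+1}=\bigcup_tq_t$. By Lemma 2 the hypotheses of Lemma 3 hold. Let $q$ be the fusion. If $t\in q\cap{}^{l_{k+1}}2$, then $q[t]\le p_{k+1}[t]=q_t$, which decides $\dot\tau_k$.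

Below $q$ the conditions $q[t]$ with $t\in q\cap{}^{l_{k+1}}2$ are predense, so $q$ forces $\dot\tau_k$ into a finite set $F_k$, with $\langle F_k\rangle\in V$. The set $\bigcup_kF_k$ is countable in $V$ and is forced to contain all $\dot\tau_k$. Such $q$ are dense, which gives the covering statement. If an ordinal $\theta$ has a countable cofinal subset in $V[G]$, then a countable cover in $V$, intersected with $\theta$, is cofinal in $\theta$. This gives the last statement. $\square$

## 4. Names with $\mathfrak c$ possible values

To prove $|\mathfrak c^V|\le\mu$ in $V[G]$ we need a surjection from $\mu$ onto $\mathfrak c^V$. It is enough to have $\mu$ many names that are sufficiently undecided. Call $e$ a *possible value of $\dot z$ below $p$* if some $q\le p$ forces $\dot z=e$.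

**Lemma 5 (Counting).** Let $p^*\in\mathbb S$, let $\mu$ be an ordinal, let $E\in V$ be a set, and let $\langle\dot z_i:i<\mu\rangle\in V$ be names with $p^*\Vdash\dot z_i\in E$. Suppose that for every $p\le p^*$ there is $i<\mu$ such that $\dot z_i$ has at least $\mathfrak c$ possible values below $p$. Then $p^*\Vdash|\mathfrak c^V|\le|\mu|$.

*Proof.* Work in $V$. For $i<\mu$ let $S^i$ be the set of all $p\le p^*$ below which $\dot z_i$ has at least $\mathfrak c$ possible values. By hypothesis every $p\le p^*$ lies in some $S^i$.

Fix $i$. Since $|\mathbb S|=\mathfrak c$, the set $S^i\times\mathfrak c$ has size at most $\mathfrak c$, so we can run through it in a recursion of length at most $\mathfrak c$. At the step of $(p,\eta)$ choose a possible value $e^i_{p,\eta}$ of $\dot z_i$ below $p$ different from those already chosen. Fewer than $\mathfrak c$ values have been used and at least $\mathfrak c$ are possible, so there is one; regularity of $\mathfrak c$ plays no role. We obtain an injection $(p,\eta)\mapsto e^i_{p,\eta}$ on $S^i\times\mathfrak c$. Define $\varphi_i:E\to\mathfrak c$ by $\varphi_i(e^i_{p,\eta})=\eta$, and $\varphi_i=0$ elsewhere.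

Then $p^*\Vdash\{\varphi_i(\dot z_i):i<\mu\}=\mathfrak c^V$. Indeed, given $p\le p^*$ and $\eta<\mathfrak c$, take $i$ with $p\in S^i$ and $q\le p$ forcing $\dot z_i=e^i_{p,\eta}$. Then $q\Vdash\varphi_i(\dot z_i)=\eta$. So every $\eta<\mathfrak c^V$ is attained, by density. $\square$

So the task is to find names with many possible values, as few of them as possible.

## 5. Almost disjoint splitting levels, and labellings that separate nested ones

### Intervals in which a condition splits everywhere

Fix for the rest of the lecture a $\kappa$-sequence $\langle f_\alpha:\alpha<\kappa\rangle$. For $\alpha<\kappa$ let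
$$a^\alpha_0=0,\qquad a^\alpha_{m+1}=f_\alpha(a^\alpha_m)+1,\qquad I^\alpha_m=[a^\alpha_m,a^\alpha_{m+1}).$$
Since $f_\alpha$ is strictly increasing, $f_\alpha(k)\ge k$, so the $I^\alpha_m$ are nonempty finite intervals that partition $\omega$. For $p\in\mathbb S$ put
$$X^\alpha_p=\{m:\text{every }t\in p\cap{}^{a^\alpha_m}2\text{ has at least two extensions in }p\cap{}^{a^\alpha_{m+1}}2\}.$$
Equivalently, $m\in X_p^\alpha$ iff every node of $p$ of length $a^\alpha_m$ is extended (perhaps not properly) by a splitting node of $p$ with length in $I^\alpha_m$.

**Example.** For the full tree, $X^\alpha_p=\omega$. For $p_A$ as in Section 3, $X^\alpha_{p_A}=\{m:A\cap I^\alpha_m\ne\emptyset\}$, since all nodes of $p_A$ of the same length behave alike.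

**Lemma 6.** For every $p$ there is $\alpha_p<\kappa$ such that $X^\alpha_p$ is infinite for all $\alpha\in[\alpha_p,\kappa)$.

*Proof.* Let $g(k)>k$ be least such that every $t\in p\cap{}^k2$ has two extensions in $p\cap{}^{g(k)}2$. Let $\alpha_p$ be the least ordinal with $f_\alpha\not\le^*g\circ g$ for all $\alpha\in[\alpha_p,\kappa)$; it exists by the definition of a $\kappa$-sequence. Fix $\alpha\ge\alpha_p$ and drop the superscript $\alpha$.

There are infinitely many $k$ with $f_\alpha(k)>g(g(k))$. Take one, and let $k\in I_m$. Then
$$g(g(k))<f_\alpha(k)\le f_\alpha(a_{m+1})<a_{m+2}.$$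
If $g(k)\le a_{m+1}$, then $a_m\le k<g(k)\le a_{m+1}$. A node of $p$ of length $a_m$ extends to one of length $k$, which has two extensions of length $g(k)$, and these extend to length $a_{m+1}$. So $m\in X^\alpha_p$. If $g(k)>a_{m+1}$, put $l=g(k)$. Then $a_{m+1}<l<g(l)<a_{m+2}$, and the same argument gives $m+1\in X^\alpha_p$.

The intervals are finite, so infinitely many $m$ arise from the infinitely many $k$, and each yields $m$ or $m+1$ in $X^\alpha_p$. $\square$

The second iterate of $g$ is there because the stretch from $k$ to $g(k)$ may straddle the endpoint $a_{m+1}$. If it does, the next stretch fits into the next interval.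

### One almost disjoint family is not enough

For fixed $\alpha$ we look for a name with $\mathfrak c$ possible values below every $p$ with $X^\alpha_p$ infinite. The first thing to try is a maximal almost disjoint family $\mathcal A$ of infinite subsets of $\omega$. Say that $q$ is of type $A$ if all its splitting nodes have lengths in $\bigcup_{m\in A}I^\alpha_m$. As in the example in Section 3, conditions of almost disjoint types are incompatible, since infinitely many splitting lengths cannot fit into $\bigcup_{m\in A\cap A'}I_m^\alpha$ when $A\cap A'$ is finite. So "the $A\in\mathcal A$ such that $G$ contains a condition of type $A$" names at most one object. The attempt stops here: if $p$ is itself of type $A$, then $p$ decides the name. A single family $\mathcal A$ is too coarse for the conditions that live inside one of its members.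

One then refines $\mathcal A$ again and again, transfinitely, until every infinite $X\subseteq\omega$ meets $\mathfrak c$ many members of some level. But the types then come from different levels, and $A'\subseteq A$ makes a condition of type $A'$ also one of type $A$. Uniqueness is lost. What helps is to record not only which intervals are used but also at which place of the tree each is used.

### Labellings, skeletons and sparse conditions

**Definition.** A *labelling* is an injection $n:{}^{<\omega}2\to\omega$ with $n(\sigma)<n(\tau)$ whenever $\sigma\subsetneq\tau$.

**Example.** Enumerate ${}^{<\omega}2$ by length, and lexicographically within each length: $n(\emptyset)=0$, $n(\langle0\rangle)=1$, $n(\langle1\rangle)=2$, $n(\langle0,0\rangle)=3$, and so on. Composing with the increasing enumeration of an infinite set $X$ gives a labelling with range $X$. So every infinite $X\subseteq\omega$ contains the range of a labelling.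

**Definition.** A *skeleton* is a nonempty $S\subseteq{}^{<\omega}2$ such that for all $\sigma\in S$ and $i<2$ there is $\tau\in S$ with $\sigma^\frown i\subseteq\tau$.

**Example.** The sequences of even length form a skeleton. The set $\{\langle0\rangle,\langle0,0\rangle,\langle0,0,0\rangle,\dots\}$ does not, since nothing in it extends $\langle0\rangle^\frown1$.

We need three facts about a skeleton $S$.

1. $S$ is infinite, since each $\sigma\in S$ has a proper extension in $S$.
2. $S$ is not contained in a chain or in an antichain of ${}^{<\omega}2$. An element $\sigma$ and an extension of it in $S$ are comparable and distinct; extensions of $\sigma^\frown0$ and $\sigma^\frown1$ in $S$ are incomparable.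
3. If $F$ is finite, then $S\setminus F$ contains a skeleton. By fact 1 there is $\tau\in S$ longer than all elements of $F$, and $\{\tau'\in S:\tau\subseteq\tau'\}$ is a skeleton disjoint from $F$.

**Definition.** Let $\alpha<\kappa$ and let $n$ be a labelling. A condition $q$ is *$(\alpha,n)$-sparse* if its splitting nodes are exactly nodes $u_\sigma$ ($\sigma\in{}^{<\omega}2$) with
$$u_\sigma{}^\frown i\subseteq u_{\sigma^\frown i}\ (i<2)\qquad\text{and}\qquad|u_\sigma|\in I^\alpha_{n(\sigma)}.$$

So $q$ has at most one splitting node with length in any given $I^\alpha_m$, and $m$ tells its position $\sigma=n^{-1}(m)$.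

**Example.** Suppose $I_m=\{m\}$ for all $m$, which is the case for $f(k)=k$, and let $n$ be the labelling of the last example. Then $q$ is sparse if $u_\emptyset=\emptyset$, $u_{\langle0\rangle}=\langle0\rangle$, $u_{\langle1\rangle}$ has length $2$ and extends $\langle1\rangle$, $u_{\langle0,0\rangle}$ has length $3$ and extends $\langle0,0\rangle$, and so on: exactly one splitting node of each length.

**Lemma 7.** If $\operatorname{ran}(n)\subseteq X^\alpha_q$, there is an $(\alpha,n)$-sparse $q'\le q$.

*Proof.* Drop the superscript $\alpha$. Since $n(\emptyset)\in X_q$, some splitting node $u_\emptyset$ of $q$ has length in $I_{n(\emptyset)}$. Given $u_\sigma$ with length in $I_{n(\sigma)}$, monotonicity of $n$ gives $|u_\sigma{}^\frown i|\le a_{n(\sigma)+1}\le a_{n(\sigma^\frown i)}$. Extend $u_\sigma{}^\frown i$ in $q$ to length $a_{n(\sigma^\frown i)}$, and then, since $n(\sigma^\frown i)\in X_q$, to a splitting node $u_{\sigma^\frown i}$ of $q$ with length in $I_{n(\sigma^\frown i)}$. Let $q'$ be the set of all initial segments of the $u_\sigma$.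

Each $u_\sigma$ splits in $q'$, since $u_\sigma{}^\frown i\subseteq u_{\sigma^\frown i}$; hence $q'$ is a perfect tree, and $q'\subseteq q$. Conversely, let $v$ split in $q'$, say $v^\frown0\subseteq u_\sigma$ and $v^\frown1\subseteq u_\tau$. Then $u_\sigma,u_\tau$ are incomparable, so $\sigma,\tau$ are incomparable. With $\rho$ their longest common initial segment, $u_\sigma$ and $u_\tau$ extend different immediate successors of $u_\rho$. So $v=u_\rho$. $\square$

**Lemma 8.** Let $n,n'$ be labellings for which there are no skeletons $S,S'$ with $n[S]=n'[S']$. Then every $(\alpha,n)$-sparse condition is incompatible with every $(\alpha,n')$-sparse condition.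

*Proof.* Let $r\le q$, where $q$ is $(\alpha,n)$-sparse with splitting nodes $u_\sigma$. The splitting nodes of $r$ are splitting nodes of $q$, so they are $\{u_\sigma:\sigma\in S\}$ for some nonempty $S$.

The purpose of the next step is to see that $S$ is a skeleton. Let $\sigma\in S$ and $i<2$. Above $u_\sigma{}^\frown i\in r$ there is a splitting node $u_\tau$ of $r$, with $\tau\in S$. If $\tau\subseteq\sigma$, then $u_\tau\subseteq u_\sigma$, which is false. If $\tau$ and $\sigma$ are incomparable, then so are $u_\tau$ and $u_\sigma$, which is false. If $\sigma^\frown(1-i)\subseteq\tau$, then $u_\sigma{}^\frown(1-i)\subseteq u_\tau$, which is false. So $\sigma^\frown i\subseteq\tau$, as required.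

Since $|u_\sigma|\in I^\alpha_{n(\sigma)}$ and the intervals are disjoint,
$$\{m:r\text{ has a splitting node with length in }I^\alpha_m\}=n[S].$$
If $r$ were also below an $(\alpha,n')$-sparse condition, the same set would be $n'[S']$ for a skeleton $S'$, contrary to the hypothesis. $\square$

## 6. A base tree of labelled sets

We now want a family of labellings that are separated in the sense of Lemma 8 and plentiful inside every infinite set. Write $Y\subseteq^*X$ if $Y\setminus X$ is finite.

**Lemma 9.** There is a family $\langle n_e:e\in\mathcal I\rangle$ of labellings with $|\mathcal I|\le\mathfrak c$ such that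

1. if $e\ne e'$, there are no skeletons $S,S'$ with $n_e[S]=n_{e'}[S']$;
2. for every $X\in[\omega]^\omega$ there are $\mathfrak c$ many $e\in\mathcal I$ with $\operatorname{ran}(n_e)\subseteq X$.

The idea for (1): if the labelling $n_e$ lives on a set $A$, and the family is refined below $A$, we arrange that every set $B$ of the refinement sees only a chain or an antichain of the labelled tree, $n_e^{-1}[B]$. Such a set contains no skeleton, so a labelling living on (almost) a subset of $B$ cannot share the image of a skeleton with $n_e$.

*Proof.*

**Step 1 (open dense families with empty intersection).** This step supplies families $\mathcal D_\beta$ that force the refinement to become arbitrarily fine. Call $\mathcal D\subseteq[\omega]^\omega$ *open* if $Y\subseteq^*X\in\mathcal D$ implies $Y\in\mathcal D$ (for $Y\in[\omega]^\omega$), and *dense* if every $X\in[\omega]^\omega$ has a subset in $\mathcal D$. For instance, for $X\in[\omega]^\omega$ let $\mathcal E_X=\{Y\in[\omega]^\omega:X\not\subseteq^*Y\}$. It is open. It is dense, since of two disjoint infinite subsets of a given set at most one almost contains $X$. The intersection of all $\mathcal E_X$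 is empty, as $Y\notin\mathcal E_Y$. So there are $\mathfrak c$ many open dense families whose intersection is not dense. Let $\mathfrak h\le\mathfrak c$ be the least number of open dense families whose intersection is not dense.

Take $\mathfrak h$ such families $\mathcal D'_\beta$, and $X_0$ with no subset in their intersection. With a bijection $b:\omega\to X_0$ put $\mathcal D_\beta=\{Y\in[\omega]^\omega:b[Y]\in\mathcal D'_\beta\}$. This is open. It is dense: given $X$, the set $b[X]$ has a subset $Z\in\mathcal D'_\beta$, and $b^{-1}[Z]\subseteq X$ is in $\mathcal D_\beta$. If $Y$ were in all $\mathcal D_\beta$, then $b[Y]\subseteq X_0$ would be in all $\mathcal D'_\beta$. So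
$$\bigcap_{\beta<\mathfrak h}\mathcal D_\beta=\emptyset.\tag{1}$$

**Step 2 ($\operatorname{cf}(\mathfrak h)>\omega$).** This will let us take suprema of countably many levels. First, if $\mathcal E_j$ ($j<\omega$) are open dense, their intersection is dense: given $X$, choose $X\supseteq X_0\supseteq X_1\supseteq\cdots$ with $X_j\in\mathcal E_j$, and let $Y\subseteq X$ be an infinite pseudointersection, meaning $Y\subseteq^*X_j$ for all $j$ (pick elements $y_0<y_1<\cdots$ with $y_j\in X_j$). Then $Y\in\mathcal E_j$ for all $j$. So $\mathfrak h$ is uncountable. If $\mathfrak h=\sup_j\mathfrak h_j$ with $\mathfrak h_j<\mathfrak h$, then each $\bigcap_{\beta<\mathfrak h_j}\mathcal D_\beta$ is open, and it is dense by minimality of $\mathfrak h$. By the countable case, $\bigcap_{\beta<\mathfrak h}\mathcal D_\beta$ is dense, contrary to (1).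

**Step 3 (the tree of families).** This is the construction. "MAD" means: pairwise almost disjoint infinite subsets of $\omega$ such that every infinite subset of $\omega$ meets some member in an infinite set. By recursion on $\beta<\mathfrak h$ we define MAD families $\mathcal A_\beta$ such that for $\gamma<\beta$ every $A\in\mathcal A_\beta$ is $\subseteq^*$ a member of $\mathcal A_\gamma$. That member is unique, because the members of $\mathcal A_\gamma$ are almost disjoint. Let $\mathcal A_0=\{\omega\}$.

*Successor step, labels.* Given $\mathcal A_\beta$, let $\mathcal X_\beta$ be the set of all $X\in[\omega]^\omega$ such that $\mathfrak c$ many $A\in\mathcal A_\beta$ satisfy $|A\cap X|=\omega$. As $|\mathcal X_\beta\times\mathfrak c|\le\mathfrak c$, a recursion of length at most $\mathfrak c$ gives an injection $(X,\eta)\mapsto A_{X,\eta}$ from $\mathcal X_\beta\times\mathfrak c$ to $\mathcal A_\beta$ with $|A_{X,\eta}\cap X|=\omega$: at each step fewer than $\mathfrak c$ sets are used and $\mathfrak c$ are available. For $A=A_{X,\eta}$ choose a labelling $n_{\beta,A}$ with range contained in $X\cap A$. By injectivity $A$ determines $(X,\eta)$, so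 $A$ receives one labelling. Let
$$\mathcal D_{\beta,A}=\{B\in[A]^\omega:n_{\beta,A}^{-1}[B]\text{ is a chain or an antichain of }{}^{<\omega}2\},$$
where the empty set counts as a chain. For $A\in\mathcal A_\beta$ not of the form $A_{X,\eta}$ no labelling is chosen, and $\mathcal D_{\beta,A}=[A]^\omega$.

The family $\mathcal D_{\beta,A}$ is closed under infinite subsets. It is dense below $A$, meaning that every $Y\in[A]^\omega$ has a subset in it. This is clear if $A$ has no label. Otherwise, if $Y\setminus\operatorname{ran}(n_{\beta,A})$ is infinite, it is a member, since its preimage is empty. If not, then $n_{\beta,A}^{-1}[Y]$ is infinite, and Ramsey's theorem, applied to the colouring of pairs of nodes as comparable or incomparable, gives an infinite $H\subseteq n_{\beta,A}^{-1}[Y]$ that is a chain or an antichain. Then $n_{\beta,A}[H]\subseteq Y$ is a member.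

*Successor step, refinement.* The family $\mathcal D_{\beta,A}\cap\mathcal D_\beta$ is dense below $A$: given $Y\in[A]^\omega$, take $Z\subseteq Y$ in $\mathcal D_\beta$ and then $Z'\subseteq Z$ in $\mathcal D_{\beta,A}$; as $\mathcal D_\beta$ is open, $Z'$ is in both. Let $\mathcal C_A$ be a maximal almost disjoint subfamily of $\mathcal D_{\beta,A}\cap\mathcal D_\beta$, and
$$\mathcal A_{\beta+1}=\bigcup_{A\in\mathcal A_\beta}\mathcal C_A.$$
Its members are almost disjoint: within one $\mathcal C_A$ by choice, and for different $A$ because they are subsets of almost disjoint sets. If $Y$ is infinite, it meets some $A\in\mathcal A_\beta$ in an infinite set, and $Y\cap A$ has a subset $Z\in\mathcal D_{\beta,A}\cap\mathcal D_\beta$. By maximality $Z$ meets some member of $\mathcal C_A$ in an infinite set, hence so does $Y$. So $\mathcal A_{\beta+1}$ is MAD. Each of its members is a subset of a member of $\mathcal A_\beta$, hence $\subseteq^*$ a member of each $\mathcal A_\gamma$, $\gamma\le\beta$. Note that $\mathcal A_{\beta+1}\subseteq\mathcal D_\beta$.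

*Limit step.* For $\gamma<\beta$ the family $\{Y\in[\omega]^\omega:\exists A\in\mathcal A_\gamma\ Y\subseteq^*A\}$ is open, and it is dense because $\mathcal A_\gamma$ is MAD. Fewer than $\mathfrak h$ such families are involved, so their intersection $\mathcal G_\beta$ is dense. Let $\mathcal A_\beta$ be a maximal almost disjoint subfamily of $\mathcal G_\beta$. It is MAD by the maximality argument just given, and it refines the earlier families as required.

Let $\mathcal I$ be the set of all pairs $(\beta,A)$ for which $n_{\beta,A}$ is defined. Since $\mathfrak h\le\mathfrak c$, we have $|\mathcal I|\le\mathfrak c$.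

**Step 4 (proof of (1)).** Suppose $(\beta,A)\ne(\beta',A')$ are in $\mathcal I$ and $M=n_{\beta,A}[S]=n_{\beta',A'}[S']$ with skeletons $S,S'$. Then $M$ is infinite and $M\subseteq A\cap A'$. If $\beta=\beta'$, then $A\neq A'$ are almost disjoint, a contradiction. So let $\beta<\beta'$. As $\beta+1\le\beta'$, there is $B\in\mathcal A_{\beta+1}$ with $A'\subseteq^*B$. Say $B\in\mathcal C_{A^1}$ with $A^1\in\mathcal A_\beta$. Then $M\subseteq A'\subseteq^*B\subseteq A^1$ and $M\subseteq A$, so $A\cap A^1$ is infinite and $A^1=A$. Hence $B\in\mathcal D_{\beta,A}$, and $n_{\beta,A}^{-1}[B]$ is a chain or an antichain. As $M\setminus B$ is finite and $n_{\beta,A}$ is injective, there is a finite $F$ with $S\setminus F\subseteq n_{\beta,A}^{-1}[B]$. But $S\setminus F$ contains a skeleton by fact 3 of Section 5, contrary to fact 2.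

**Step 5 (every infinite $Y$ is split at some level).** This prepares (2). We claim that for every infinite $Y$ there are $\beta<\mathfrak h$ and distinct $A_0,A_1\in\mathcal A_\beta$, both meeting $Y$ in infinite sets. If for each $\beta<\mathfrak h$ the set $Y$ were $\subseteq^*$ a member of $\mathcal A_{\beta+1}\subseteq\mathcal D_\beta$, then $Y\in\mathcal D_\beta$ for all $\beta$ by openness, contrary to (1). So there is $\beta$ with $Y\not\subseteq^*A$ for all $A\in\mathcal A_\beta$. Pick $A_0\in\mathcal A_\beta$ meeting $Y$ in an infinite set. Then $Y\setminus A_0$ is infinite; pick $A_1\in\mathcal A_\beta$ meeting it in an infinite set. Clearly $A_1\ne A_0$.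

**Step 6 (proof of (2)).** If $X\in\mathcal X_\beta$, then the $\mathfrak c$ many indices $(\beta,A_{X,\eta})$, $\eta<\mathfrak c$, are as required in (2). So we must show that every $X\in[\omega]^\omega$ lies in some $\mathcal X_\beta$. We iterate Step 5 along a binary tree. Let $X_\emptyset=X$. Given an infinite $X_s$, $s\in{}^{<\omega}2$, let $\beta_s$ and distinct $A^s_0,A^s_1\in\mathcal A_{\beta_s}$ be as in Step 5 for $Y=X_s$, and put $X_{s^\frown i}=X_s\cap A^s_i$. By Step 2, $\beta=\sup_s\beta_s<\mathfrak h$.

For $z\in{}^\omega2$ let $Y_z\subseteq X$ be an infinite pseudointersection of the decreasing sequence $\langle X_{z\restriction j}:j<\omega\rangle$, and pick $A_z\in\mathcal A_\beta$ with $|A_z\cap Y_z|=\omega$. Let $z\ne z'$ and let $s$ be their longest common initial segment. The infinite set $A_z\cap Y_z$ is $\subseteq^*X_{s^\frown z(|s|)}\subseteq A^s_{z(|s|)}$. It is also $\subseteq^*$ the unique member of $\mathcal A_{\beta_s}$ almost containing $A_z$ (this is $A_z$ itself if $\beta_s=\beta$). So that member is $A^s_{z(|s|)}$. For $z'$ it is $A^s_{z'(|s|)}$, a different set. So $A_z\ne A_{z'}$. Thus $\mathfrak c$ many members of $\mathcal A_\beta$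 meet $X$ in infinite sets, and $X\in\mathcal X_\beta$. $\square$

**Remark.** Without labels one could use a separate name for each level $\beta<\mathfrak h$. That replaces $\mu$ names by $|\mathfrak h|\cdot\mu$ names, and Lemma 5 would then bound $|\mathfrak c^V|$ only by $\max(|\mathfrak h^V|,\mu)$. Property (1) across levels is what allows one name to serve all levels.

Fix a family as in Lemma 9.

**Definition.** For $\alpha<\kappa$ let $\dot y_\alpha$ name the $e\in\mathcal I$ such that $G$ contains an $(\alpha,n_e)$-sparse condition, if there is one, and a fixed object $*\notin\mathcal I$ otherwise.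

By Lemma 8 and Lemma 9(1), at most one $e$ qualifies, so the name is well defined. Moreover,
$$\text{if }X^\alpha_q\text{ is infinite, then }\dot y_\alpha\text{ has }\mathfrak c\text{ many possible values in }\mathcal I\text{ below }q.\tag{2}$$
By Lemma 9(2) there are $\mathfrak c$ many $e$ with $\operatorname{ran}(n_e)\subseteq X^\alpha_q$, and for each of them Lemma 7 gives an $(\alpha,n_e)$-sparse $q_e\le q$, which forces $\dot y_\alpha=e$.

## 7. The bound $|\mathfrak c^V|\le|\kappa|$ and the moving threshold

We can already use all the names $\dot y_\alpha$, $\alpha<\kappa$. Given $p$, Lemma 6 says that $X^{\alpha}_p$ is infinite for $\alpha=\alpha_p$, and by (2) $\dot y_\alpha$ has $\mathfrak c$ possible values below $p$. Lemma 5 with $\mu=\kappa$ gives $|\mathfrak c^V|\le|\kappa|$ in $V[G]$, and equality holds since $\kappa\le\mathfrak c$.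

If $\kappa$ happens to be regular in $V[G]$, this proves Theorem B. For example, when $\mathfrak b=\omega_1$, Lemma 4 says that $\omega_1^V$ has uncountable cofinality in $V[G]$, so $|\mathfrak c^V|=\omega_1=\operatorname{cf}(\mathfrak b^V)$.

In general $\mu=\operatorname{cf}^{V[G]}(\kappa)$ is smaller than $\kappa$, and nothing so far prevents it from being smaller than $|\kappa|$ in $V[G]$. We should then get by with $\mu$ names. The natural choice is to sample along a cofinal map $\dot c:\mu\to\kappa$ and use $\dot z_i=\dot y_{\dot c(i)}$. After all, by Lemma 6 *every* large $\alpha$ is good for $p$, so a cofinal set of indices should suffice.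

It would if $\dot c$ were in $V$. But it is only a name. To make use of (2) we must pass from $p$ to some $r\le p$ that decides $\dot c(i)=\delta$, and we then need $X^\delta_r$, not $X^\delta_p$, to be infinite. The threshold moves: $\delta\ge\alpha_p$ does not imply $\delta\ge\alpha_r$. Increasing $i$ means deciding a new value, hence a new $r$ and a new threshold.

The loss is real. Let $X^\delta_p$ be infinite and let $r\le p$ be $(\delta,n)$-sparse for some labelling $n$ with range in $X_p^\delta$. Then $X^\delta_r\subseteq\{n(\emptyset)\}$. For $m<n(\emptyset)$ no splitting node of $r$ has length in $I^\delta_m$. For $m>n(\emptyset)$ the tree $r$ has at least two nodes of length $a^\delta_m$, but at most one splitting node with length in $I^\delta_m$. So an extension of $p$ can lose all but one of its good intervals for $\delta$.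

What we need is to decide $\dot c(i)=\delta$ and keep infinitely many good intervals for this same $\delta$. One chooses $\delta$ in advance, as the supremum of a countable elementary submodel. Continuity of $\dot c$ then forces $\dot c(i)=\delta$ as the limit of a fusion whose individual steps stay inside the submodel, and each of these steps has its threshold below $\delta$.

## 8. Catching a value of $\dot c$ at $\sup(N\cap\kappa)$

**Lemma 10.** Let $\mu$ be a regular uncountable cardinal in $V$, and let $p^*\Vdash$ "$\dot c:\mu\to\kappa$ is strictly increasing, continuous and cofinal". For every $p\le p^*$ there are $r\le p$, $i<\mu$ and $\delta<\kappa$ such that $r\Vdash\dot c(i)=\delta$ and $X^\delta_r$ is infinite.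

*Proof.*

**Step 1 (choice of $i$ and $\delta$).** This step fixes the targets. Let $\theta$ be a large regular cardinal and $N\prec H(\theta)$ countable with $p,\dot c,\mu,\kappa,\mathbb S,\langle f_\alpha:\alpha<\kappa\rangle\in N$. Let
$$i=\sup(N\cap\mu),\qquad\delta=\sup(N\cap\kappa).$$
As $\mu$ and $\kappa$ are regular and uncountable in $V$, $i<\mu$ and $\delta<\kappa$. If $\xi\in N\cap\mu$, then $\xi+1\in N\cap\mu$, so $\xi<i$; likewise every element of $N\cap\kappa$ is below $\delta$. So $i$ and $\delta$ are limit ordinals not in $N$. Enumerate $N\cap\mu=\{\xi_k:k<\omega\}$ and $N\cap\kappa=\{\eta_k:k<\omega\}$. Let $\dot\epsilon_k\in N$ be a name such that $p$ forces $\dot\epsilon_k$ to be the least $\xi<\mu$ with $\dot c(\xi)>\eta_k$. It exists since $\dot c$ is forced to be cofinal, and it may be taken in $N$ by elementarity.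

**Step 2 (the fusion).** The purpose is to decide all $\dot c(\xi_k)$ and $\dot\epsilon_k$ up to finitely many possibilities, while reserving one good interval for $\delta$ at each stage. Let $p_0=p$ and $l_0=0$, and suppose $p_k\in N$ and $l_k$ are given. The ordinal $\alpha_{p_k}$, defined in the proof of Lemma 6 as a least ordinal, is definable from $p_k$ and $\langle f_\alpha:\alpha<\kappa\rangle$. So $\alpha_{p_k}\in N$, hence $\alpha_{p_k}<\delta$, and Lemma 6 says that $X^\delta_{p_k}$ is infinite. Choose
$$m_k\in X^\delta_{p_k}\text{ with }a^\delta_{m_k}\ge l_k,\qquad l_{k+1}=a^\delta_{m_k+1}.$$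
Every $t\in p_k\cap{}^{l_k}2$ extends to a node of $p_k$ of length $a^\delta_{m_k}$, which has two extensions in $p_k\cap{}^{l_{k+1}}2$. For each $t\in p_k\cap{}^{l_{k+1}}2$ choose $q_t\in N$ with $q_t\le p_k[t]$ deciding both $\dot c(\xi_k)$ and $\dot\epsilon_k$. This is possible by elementarity, since $p_k[t]$ and both names are in $N$; and the decided values, being definable from $q_t$ and the names, are in $N$. Let $p_{k+1}=\bigcup_tq_t$. As a finite union of elements of $N$, it is in $N$.

The ordinal $\delta$ itself is not in $N$. But at stage $k$ it enters only through the natural numbers $m_k$ and $l_{k+1}$, and these are in $N$. The sequence of all stages is not in $N$, and it need not be.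

By Lemma 2, $p_{k+1}\cap{}^{\le l_{k+1}}2=p_k\cap{}^{\le l_{k+1}}2$. So the hypotheses of Lemma 3 hold, $r=\bigcap_kp_k$ is a condition, and
$$r\cap{}^{\le l_{k+1}}2=p_k\cap{}^{\le l_{k+1}}2\quad\text{for all }k.\tag{3}$$

**Step 3 ($X^\delta_r$ is infinite).** Whether $m_k\in X^\delta_r$ depends only on the part of $r$ up to level $a^\delta_{m_k+1}=l_{k+1}$. By (3) this part agrees with that of $p_k$, so $m_k\in X^\delta_r$. Since $a^\delta_{m_{k+1}}\ge l_{k+1}=a^\delta_{m_k+1}$, we have $m_{k+1}>m_k$. So $X^\delta_r$ is infinite.

**Step 4 ($r\Vdash\dot c(i)=\delta$).** This is where the choices of Step 2 and continuity are used. As $r\le p_{k+1}$ and the finitely many $q_t$ of stage $k$ are predense below $p_{k+1}$, $r$ forces $\dot c(\xi_k)$ into a finite subset of $N\cap\kappa$, and $\dot\epsilon_k$ into a finite subset of $N\cap\mu$. Hence for every $k$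
$$r\Vdash\dot c(\xi_k)<\delta\quad\text{and}\quad\dot\epsilon_k<i.$$
The $\xi_k$ are cofinal in the limit ordinal $i$, and $\dot c$ is increasing and continuous, so $r\Vdash\dot c(i)=\sup_k\dot c(\xi_k)\le\delta$. Conversely, $r\Vdash\dot c(i)>\dot c(\dot\epsilon_k)>\eta_k$ for every $k$, and $\sup_k\eta_k=\delta$. So $r\Vdash\dot c(i)\ge\delta$. $\square$

## 9. Proof of Theorem B

**Step 1 (a continuous cofinal map).** Lemma 10 needs a suitable $\mu$ and $\dot c$. Let $G$ be generic and $\mu=\operatorname{cf}^{V[G]}(\kappa)$. The cardinal $\kappa$ is regular and uncountable in $V$, so by Lemma 4 $\mu$ is uncountable in $V[G]$. It is a regular cardinal in $V[G]$, and therefore regular and uncountable in $V$: a short cofinal map or a countable enumeration in $V$ would persist in $V[G]$. In $V[G]$ there is a strictly increasing, continuous, cofinal $c:\mu\to\kappa$; one takes suprema at limit stages, and these stay below $\kappa$ because $\mu=\operatorname{cf}(\kappa)$. Let $\dot c$ be a name for $c$, and let $p^*\in G$ force that $\dot c:\mu\to\kappa$ is strictly increasing, continuous and cofinal.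

**Step 2 ($\mu$ names with many values).** For $i<\mu$ let $\dot z_i$ be a name which $p^*$ forces to be $\dot y_{\dot c(i)}$. It takes values in $E=\mathcal I\cup\{*\}$. We check the hypothesis of Lemma 5. Let $p\le p^*$, and take $r\le p$, $i<\mu$, $\delta<\kappa$ from Lemma 10. Since $X^\delta_r$ is infinite, (2) says that $\dot y_\delta$ has $\mathfrak c$ many possible values below $r$. Since $r\Vdash\dot c(i)=\delta$, and so $r\Vdash\dot z_i=\dot y_\delta$, these are possible values of $\dot z_i$ below $r$, hence below $p$.

**Step 3 (both inequalities).** Lemma 5 gives $p^*\Vdash|\mathfrak c^V|\le|\mu|$, and as $p^*\in G$ we get $|\mathfrak c^V|\le\mu$ in $V[G]$. Conversely, in $V[G]$ we have $\mu=\operatorname{cf}(\kappa)\le|\kappa|\le|\mathfrak c^V|$, because $\kappa\le\mathfrak c$ in $V$. So $V[G]\models|\mathfrak c^V|=\operatorname{cf}(\kappa)$. $\square$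

This proves Theorem B, and with Section 2 it proves Theorem A and Corollary 1.

## 10. The continuum of $V[G]$, and when $\mathfrak c^V$ is preserved

Let $G$ be generic and $\lambda=|\mathfrak c^V|^{V[G]}$.

**Proposition 11.** $\lambda=\operatorname{cf}^{V[G]}(\kappa)$ for every $V$-regular $\kappa$ carrying a $\kappa$-sequence; in particular $\lambda=\operatorname{cf}^{V[G]}(\mathfrak b^V)=\operatorname{cf}^{V[G]}(\mathfrak d^V)$. Moreover $\omega_1\le\lambda\le\mathfrak b^V$, and $\lambda$ is regular also in $V$. If $\mathfrak c$ is regular in $V$, then also $\lambda=\operatorname{cf}^{V[G]}(\mathfrak c^V)$.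

*Proof.* The first sentence is Theorem B and Theorem A. From $\lambda=\operatorname{cf}^{V[G]}(\mathfrak b^V)$ we get $\lambda\le\mathfrak b^V$. Since $\mathfrak b$ is regular and uncountable in $V$, Lemma 4 makes $\lambda$ uncountable. Being regular in $V[G]$, $\lambda$ is regular in $V$.

Now let $\mathfrak c$ be regular in $V$ and $\rho=\operatorname{cf}^{V[G]}(\mathfrak c^V)$. Then $\rho\le\lambda$. If $\rho=\mathfrak c^V$, then $\rho\le\lambda\le\mathfrak c^V$ gives $\lambda=\rho$. Otherwise $\rho<\mathfrak c^V$. Let $p^*\in G$ force that $\dot c:\rho\to\mathfrak c^V$ is cofinal, and let $p\le p^*$. The set of ordinals that are possible values below $p$ of some $\dot c(i)$, $i<\rho$, is unbounded in $\mathfrak c$, since otherwise $p$ would force the range of $\dot c$ to be bounded. As $\mathfrak c$ is regular in $V$ and $\rho<\mathfrak c$, there is a single $i$ for which the possible values of $\dot c(i)$ below $p$ are unbounded in $\mathfrak c$; by regularity there are $\mathfrak c$ many of them. So Lemma 5 applies with $\dot z_i=\dot c(i)$, $E=\mathfrak c$, $\mu=\rho$, and gives $\lambda\le\rho$. $\square$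

**Proposition 12.** $V[G]\models\mathfrak c=\lambda=\operatorname{cf}(\mathfrak b^V)$. In particular, the continuum of $V[G]$ is regular in $V[G]$.

*Proof.* The aim is to see that $V[G]$ has at most $|\mathfrak c^V|$ reals. For each $l$, the conditions with only one node of length $l$ are dense, and those in $G$ agree on this node by compatibility. So $G$ determines a generic real $s\in{}^\omega2$, and by compatibility $s\restriction l\in q$ for all $q\in G$ and $l<\omega$. Moreover, if $q\in G$, then $q[s\restriction l]\in G$: the conditions $q[t]$, $t\in q\cap{}^l2$, are predense below $q$, so one of them is in $G$, and it contains $s\restriction l$, so $t=s\restriction l$.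

Let $x\in{}^\omega\omega$ be in $V[G]$ with name $\dot x$. By Lemma 4, applied with $\dot\tau_k=\dot x(k)$, and density, there are $q\in G$, $l_1<l_2<\cdots$ and a function $h\in V$ such that $q[t]\Vdash\dot x(k)=h(t)$ for all $k$ and $t\in q\cap{}^{l_{k+1}}2$. So $x(k)=h(s\restriction l_{k+1})$ for all $k$. Thus $x$ is computed from $s$ and the triple $(q,\langle l_k\rangle,h)$, which is coded by a real of $V$. Hence $V[G]$ has at most $|\mathfrak c^V|$ reals. It has at least that many, since it contains the reals of $V$. $\square$

**Proposition 13.** $\mathfrak c^V$ is a cardinal in $V[G]$ if and only if $\mathfrak b=\mathfrak c$ in $V$ and $\mathfrak c^V$ is regular in $V[G]$.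

*Proof.* If $\mathfrak c^V$ is a cardinal in $V[G]$, then $\mathfrak c^V=\lambda=\operatorname{cf}^{V[G]}(\mathfrak b^V)\le\mathfrak b^V\le\mathfrak c^V$. So $\mathfrak b=\mathfrak c$ in $V$, and $\mathfrak c^V=\lambda$ is regular in $V[G]$. The converse holds because a regular ordinal is a cardinal. $\square$

Consequently, if $\mathfrak b<\mathfrak c$ in $V$, then Sacks forcing collapses $\mathfrak c$ to a regular uncountable cardinal $\lambda\le\mathfrak b$. This applies in particular whenever $\mathfrak c$ is singular in $V$: since $\mathfrak b$ is regular, it then differs from $\mathfrak c$. This refines Simon's theorem that Sacks forcing collapses $\mathfrak c$ to $\mathfrak b$ (Comment. Math. Univ. Carolin. 34 (1993) 707–710), which was not used above.
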